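# Duplication closures of context-free languages

## 1. Duplication, reduction and squarefree words

Throughout, $\Sigma$ is a finite alphabet, $\Sigma^*$ is the set of all words over it, $\varepsilon$ is the empty word, and $\Sigma^+=\Sigma^*\setminus\{\varepsilon\}$. A *factor* of a word is a contiguous piece of it.

**Definition (duplication).** For words $u,v\in\Sigma^*$ we write $u\heartsuit v$ if there are $u_1,u_2\in\Sigma^*$ and $z\in\Sigma^+$ with $u=u_1zu_2$ and $v=u_1zzu_2$. The reflexive and transitive closure of $\heartsuit$ is $\heartsuit^*$.

Example. From $abc$ one duplication step produces exactly the words $aabc$, $abbc$, $abcc$, $ababc$, $abcbc$, $abcabc$, according to the choice $z=a,b,c,ab,bc,abc$.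

**Definition (duplication closure).** For $L\subseteq\Sigma^*$ put $\heartsuit^*(L)=\{v\in\Sigma^*: u\heartsuit^*v\text{ for some }u\in L\}$.

Example. $\heartsuit^*(\{a\})=a^+$, since the only thing to do is to lengthen a block of $a$'s, and one can lengthen it by one letter at a time.

**Definition (bounded duplication).** For $k\ge1$, $\heartsuit^{\le k}$ is the variant in which $|z|\le k$ is also required, and $\heartsuit^{\le k*}$ is its reflexive and transitive closure.

Example. $abcabc$ is in $\heartsuit^*(\{abc\})$ with $|z|=3$. It is not obtained from $abc$ by $\heartsuit^{\le 2*}$: it contains no factor $zz$ with $|z|=1$, and none with $|z|=2$ because $ab\ne ca$, $bc\neq ab$, $ca\ne bc$, so no last step could have produced it.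

It is easier to work backward.

**Definition (reduction).** We write $u\to v$ if $v\heartsuit u$, that is, $u=u_1zzu_2$ and $v=u_1zu_2$ with $z\ne\varepsilon$; $\to^*$ is the reflexive and transitive closure. Thus $v\in\heartsuit^*(L)$ if and only if $v\to^*u$ for some $u\in L$.

Example. $abcbcabcbc\to abcbc\to abc$. A reduction step never changes the first letter or the last letter of a word, and never introduces or loses a letter of the alphabet.

**Definition (squarefree word).** A *square* is a word $zz$ with $z\ne\varepsilon$; its *period* is $|z|$. A word is squarefree if none of its factors is a square.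

Example. $abcacb$ is squarefree. Over two letters a squarefree word has length at most $3$: adjacent letters must differ, and four alternating letters form $abab$ or $baba$.

A squarefree word admits no reduction step. Hence

$$\text{a squarefree word in }\heartsuit^*(L)\text{ lies in }L. \tag{1}$$

**Definition (preservation).** An operation preserves a class of languages over $\Sigma$ if it maps every language $L\subseteq\Sigma^*$ of the class into the class.

Example. The map $L\mapsto L\cup\{\varepsilon\}$ preserves the regular languages and the context-free languages.

## 2. Squarefree morphisms, derivation trees, well-quasi-orders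

**Definition (squarefree morphism).** A morphism $g:\Delta^*\to\Sigma^*$ is squarefree if no letter is mapped to $\varepsilon$ and $g(v)$ is squarefree whenever $v$ is squarefree.

Example. Let $x\notin\Delta$ and $g(i)=xi$ for $i\in\Delta$. Suppose $zz$ is a square in $g(v)=xv_1xv_2\cdots$. Every factor of length $2$ contains an $x$, so $z$ contains an $x$. The letters $x$ occupy exactly the odd positions, so $|z|=2h$ is even. Reading off the letters other than $x$ in the two copies gives $v_i\cdots v_{i+h-1}=v_{i+h}\cdots v_{i+2h-1}$ for some $i$, a square in $v$. So $g$ is squarefree. On the other hand $a\mapsto ab$, $b\mapsto ba$ is not squarefree, since $ab\mapsto abba$.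

We use two published facts.

* **(Thue)** There is an infinite squarefree word over three letters. In particular there are squarefree words of every length.
* **(BEM)** For every finite alphabet $\Delta$ there is a squarefree morphism $\Delta^*\to\{a,b,c\}^*$. This is from Bean, Ehrenfeucht, McNulty, *Avoidable patterns in strings of symbols*, Pacific J. Math. 85 (1979).

**Definition (derivation trees, yields).** A grammar in Chomsky normal form has rules $A\to BC$ and $A\to\sigma$ only, with $A,B,C$ nonterminals and $\sigma$ a letter (plus possibly $S\to\varepsilon$, which is irrelevant for nonempty words). In a derivation tree of a word $W$, the *yield* of a node is the factor of $W$ below it; it occupies an interval of positions of $W$. A node whose yield has length at least $2$ carries a nonterminal and has two children, both carrying nonterminals.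

Example. With $S\to AB\mid AT$, $T\to SB$, $A\to a$, $B\to b$, the tree of $aabb$ has a second node labeled $S$, with yield $ab$ at positions $2,3$. Hanging the whole tree below that node instead gives $a\,aabb\,b$, again a word of the language.

The last sentence is the one tool we need: *if two trees contain nodes with the same label, the subtree at one may be replaced by the subtree at the other.* We also use that an inverse image of a context-free language under a morphism is context-free.

**Definition (well-quasi-order).** A quasi-order $\le$ on a set $Q$ is a wqo if every infinite sequence $q_1,q_2,\dots$ in $Q$ has indices $i<j$ with $q_i\le q_j$.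

Example. $(\mathbb N,\le)$ is a wqo, because there is no infinite strictly decreasing sequence. The divisibility order on $\mathbb N$ is not: take the primes. If $P$ is finite, then $P\times\mathbb N$, ordered by equality on $P$ and $\le$ on $\mathbb N$, is a wqo: some element of $P$ occurs infinitely often, and along that subsequence we use $\mathbb N$.

*Higman's lemma* says that if $Q$ is a wqo, then the finite sequences over $Q$ form a wqo under embedding: $(q_1,\dots,q_k)$ lies below $(r_1,\dots,r_l)$ if there are $p_1<\dots<p_k$ with $q_i\le r_{p_i}$.

In a wqo every upward closed set $R$ is a finite union of sets $\{r:q\le r\}$ with $q\in R$. Otherwise we could choose $r_1,r_2,\ldots\in R$ one after the other, each not above any earlier one, and this sequence would violate the definition.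

## 3. Context-freeness under duplication, alphabet by alphabet

The question is this. *Take a context-free language and close it under duplication. Is the result always context-free?* That is, does $\heartsuit^*$ preserve context-freeness over every finite alphabet?

It is posed as an open problem in "Reducing Repetitions" (http://www.stringology.org/event/2009/psc09p21_presentation.pdf), next to these facts: $\heartsuit^*$ preserves regularity over two letters but not over three, and for every fixed $k$ the operation $\heartsuit^{\le k*}$ preserves context-freeness. None of these facts is used below.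

The last fact suggests a first attempt at a positive answer: $\heartsuit^*(L)$ is the union over $k$ of the bounded closures, an increasing chain of context-free languages. But the union of an increasing chain of context-free languages can be anything, since every language is an increasing union of finite ones. Nothing follows. In fact the answer is no, and it depends on the alphabet in a clean way.

**Main Theorem.** For a finite alphabet $\Sigma$ the following are equivalent:

* (i) $|\Sigma|\le2$;
* (ii) $\heartsuit^*(L)$ is regular for *every* language $L\subseteq\Sigma^*$;
* (iii) $\heartsuit^*$ preserves context-freeness over $\Sigma$;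
* (iv) $\heartsuit^*(\{w\})$ is context-free for every single word $w\in\Sigma^*$.

Moreover, over four letters, $\heartsuit^*(\{abcd\})$ is not context-free.

The implications (ii)⇒(iii)⇒(iv) are immediate. Section 4 proves (i)⇒(ii). Section 5 answers the question as posed, with a regular language over eight letters and a short proof. Sections 6 to 9 treat the single word $abcd$, and Section 10 brings the alphabet down to three letters.

## 4. One and two letters: every closure is regular

Over one letter, $\heartsuit^*(\{a^n\})=a^na^*$ for $n\ge1$. Over two letters take $w=ab$. Every word in $\heartsuit^*(\{ab\})$ starts with $a$ and ends with $b$. Conversely, from $ab$ we get $(ab)^{e+1}$ by duplicating $ab$, and then we may lengthen each run by one-letter duplications, which gives every word $a^{n_1}b^{n_2}\cdots a^{n_{2e+1}}b^{n_{2e+2}}$ with positive exponents. So $\heartsuit^*(\{ab\})=a\{a,b\}^*b$. Both operations, inserting a pair of runs and lengthening a run, are available at any place in a two-letter word. That is the whole reason for the next theorem.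

**Theorem 1.** If $|\Sigma|\le2$, then $\heartsuit^*(L)$ is regular for every $L\subseteq\Sigma^*$.

*Proof.* Let $\Sigma\subseteq\{a,b\}$. Write nonempty words by runs,
$$u=c_1^{n_1}\cdots c_k^{n_k},\qquad v=d_1^{m_1}\cdots d_l^{m_l},$$
with adjacent letters different and exponents at least $1$. Put $u\sqsubseteq v$ if there are $1=p_1<\dots<p_k=l$ with $d_{p_i}=c_i$ and $n_i\le m_{p_i}$.

**Step 1.** *This step shows that $\sqsubseteq$ is realized by duplications: $u\sqsubseteq v$ implies $u\heartsuit^*v$.* Since the letters of the runs alternate and $d_{p_i}=c_i\ne c_{i+1}=d_{p_{i+1}}$, the difference $p_{i+1}-p_i$ is odd, say $2e_i+1$. At the boundary of runs $i$ and $i+1$ of $u$ sits the factor $c_ic_{i+1}$. Duplicating it $e_i$ times gives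
$$c_i^{n_i-1}(c_ic_{i+1})^{e_i+1}c_{i+1}^{n_{i+1}-1}=c_i^{n_i}(c_{i+1}c_i)^{e_i}c_{i+1}^{n_{i+1}},$$
that is, $2e_i$ new runs of length $1$ between the two old runs, which keep their lengths. Do this at all boundaries. The result has $l$ runs, its first letter is $d_1$, so its runs have the letters $d_1,\dots,d_l$, and each run is no longer than the corresponding run of $v$. Lengthening runs by one-letter duplications yields $v$.

**Step 2.** *This step shows that $\sqsubseteq$ is a wqo on nonempty words.* Encode $v$ as a sequence of triples, one for each run: the letter, a tag from "only", "first", "middle", "last", and the run length. Order triples by equality on letter and tag and by $\le$ on the length. This is a wqo by the example in Section 2, and by Higman's lemma so is the embedding order on sequences. If the code of $u$ embeds in the code of $v$, then the tags force the first run to go to the first run and the last to the last (and a single run to a single run), so $p_1=1$, $p_k=l$, and $u\sqsubseteq v$.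

**Step 3.** *This step concludes.* By Step 1, $\heartsuit^*(L)\setminus\{\varepsilon\}$ is upward closed for $\sqsubseteq$. By Step 2 it is a finite union of sets $\{v:u\sqsubseteq v\}$. Each of these is regular: between the images of runs $i$ and $i+1$ of $u$ there is an even number of runs with letters $c_{i+1},c_i,c_{i+1},c_i,\dots$, so the set is
$$c_1^{n_1}c_1^*(c_2^+c_1^+)^*c_2^{n_2}c_2^*(c_3^+c_2^+)^*c_3^{n_3}c_3^*\cdots c_k^{n_k}c_k^*.$$
Adding $\varepsilon$ or not keeps the union regular. $\blacksquare$

Where does this stop with three letters? By Thue there is an infinite set $Q$ of squarefree words over $\{a,b,c\}$. By (1), $\heartsuit^*(L)\cap Q=L$ for every $L\subseteq Q$. So there are uncountably many closures, and they cannot all be regular or context-free. This refutes (ii) for three letters, but not (iii): the languages $L$ used here are arbitrary. We need a context-free $L$.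

## 5. A regular language whose closure is not context-free

One duplication can copy a whole word, and the copy language $\{ww\}$ is the standard non-context-free language. So a sensible first try is $L=\triangleright\Gamma^*\#$ with end markers $\triangleright,\#$, hoping that the words of $\heartsuit^*(L)$ of shape $\triangleright x\#\triangleright y\#$ are exactly those with $x=y$. They are not. If $x=abb$ and $y=aab$, then
$$\triangleright abb\#\triangleright aab\#\to^*\triangleright ab\#\triangleright ab\#\to\triangleright ab\#\in L,$$
although $x\ne y$. If $\Gamma=\{a\}$, every word $\triangleright a^i\#\triangleright a^j\#$ with $i,j\ge1$ is in the closure. The hoped-for statement is true when $x$ and $y$ are squarefree, by (1), but the squarefree words do not form a regular set, so we cannot intersect with them and stay context-free.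

The second try is to argue with derivation trees and exchange factors between $\triangleright t\#\triangleright t\#$ and $\triangleright t'\#\triangleright t'\#$ for different squarefree $t,t'$. But the exchange mixes $t$ with $t'$, and a mixture of squarefree words need not be squarefree: the first two letters of $abc$ followed by the last letter of $cab$ give $abb$. Then (1) says nothing.

The remedy is a second track. Fix *one* squarefree word $t$ and vary only bits attached to its letters. Any mixture still has $t$ on its first track, so it is still squarefree.

**Theorem 2.** Let $\Gamma=\{a,b,c\}\times\{0,1\}$, $\Sigma=\Gamma\cup\{\triangleright,\#\}$ (eight letters) and $L=\triangleright\,\Gamma^*\#$. Then $L$ is regular but $\heartsuit^*(L)$ is not context-free.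

*Proof.* For each $n$ fix a squarefree $t=t_1\cdots t_n\in\{a,b,c\}^n$. For $\beta\in\{0,1\}^n$ let $w_\beta=(t_1,\beta_1)\cdots(t_n,\beta_n)$. A square in $w_\beta$ would give a square in its first component $t$, so $w_\beta$ is squarefree.

**Step 1.** *This step decides membership for the words we use:*
$$\triangleright w_\beta\#\triangleright w_\gamma\#\in\heartsuit^*(L)\iff\beta=\gamma. \tag{2}$$
If $\beta=\gamma$, duplicate the whole word $\triangleright w_\beta\#\in L$. Let $\beta\ne\gamma$ and suppose that $W=\triangleright w_\beta\#\triangleright w_\gamma\#$ has a factor $zz$ with $z\neq\varepsilon$. The number of $\triangleright$ in $zz$ is even, hence $0$ or $2$, and the same holds for $\#$.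

* If both numbers are $0$, then $zz$ lies in $w_\beta$ or in $w_\gamma$, which are squarefree.
* If exactly one is $2$, we have a contradiction, because between the two $\#$ there is a $\triangleright$, and between the two $\triangleright$ there is a $\#$.
* If both are $2$, then $zz$ contains the first and the last letter of $W$, so $zz=W$ and $z=\triangleright w_\beta\#=\triangleright w_\gamma\#$, contradicting $\beta\ne\gamma$.

So $W$ is squarefree. It is not in $L$, since it has two markers $\triangleright$. By (1) it is not in $\heartsuit^*(L)$.

**Step 2.** *This step finds many words with a node of the same label at the same place.* Suppose $\heartsuit^*(L)=L(G)$ with $G$ in Chomsky normal form with $m$ nonterminals. Let $W_\beta=\triangleright w_\beta\#\triangleright w_\beta\#$, of length $N=2n+4$, and fix a derivation tree for each $W_\beta$. Descend from the root, always to a child with the longest yield, until the first node whose yield has length at most $N/2$. Its parent has yield length greater than $N/2$, so the node has yield length in $(N/4,N/2]$ and carries a nonterminal. There are at most $m$ labels and $N^2$ intervals. By pigeonhole there is a set $\mathcal C$ of at least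 $2^n/(mN^2)$ words $\beta$ for which the node has the same label and the same interval $I$ of positions.

**Step 3.** *This step counts the bits that the interval $I$ separates.* The two positions of $W_\beta$ carrying $\beta_i$ differ by $n+2=N/2\ge|I|$, so they are not both in $I$. Let $J$ be the set of all $i$ for which exactly one of them is in $I$. All positions of $I$ except at most four markers carry a bit, and different positions carry bits with different indices, so $|J|\ge|I|-4\ge n/2-4$.

**Step 4.** *This step exchanges.* For $\beta,\gamma\in\mathcal C$, replacing the factor of $W_\beta$ at $I$ by the factor of $W_\gamma$ at $I$ yields a word of $L(G)$. Since markers and first components agree, it has the form $\triangleright w_{\beta'}\#\triangleright w_{\gamma'}\#$. For $i\in J$, one of $\beta'_i,\gamma'_i$ equals $\beta_i$ and the other equals $\gamma_i$. By (2), $\beta'=\gamma'$, so $\beta_i=\gamma_i$ for all $i\in J$. Hence all members of $\mathcal C$ agree on $J$, and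
$$\frac{2^n}{mN^2}\le|\mathcal C|\le2^{n-|J|}\le2^{n/2+4},$$
which is false for large $n$. $\blacksquare$

So $\heartsuit^*$ does not preserve context-freeness.

## 6. Suffixes that survive reduction

We turn to a single word.

**Theorem 3.** $K=\heartsuit^*(\{abc\#\})$ is not context-free. (Here $\#$ is written for the fourth letter $d$.)

The method of Section 5 does not apply directly: by (1) the only squarefree word in $K$ is $abc\#$. Interesting words of $K$ must contain squares. Still, a long squarefree word can appear as a *suffix* of a word in $\heartsuit^*(\{abc\})$.

**Lemma A.** If $U\in\{a,b,c\}^*$ is squarefree of length $\ell$ and ends with $abc$, there is a word $p$ with $pU\in\heartsuit^*(\{abc\})$ and $|pU|\le4\ell$.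

*Proof.* Write $U=a_\ell\cdots a_1$, so $a_3a_2a_1=abc$. We construct words $p_j$ for $j=3,\dots,\ell$ with $p_ja_j\cdots a_1\in\heartsuit^*(\{abc\})$, starting with $p_3=\varepsilon$. Given $p_j$ with $j<\ell$, let $i\le j$ be maximal with $a_i=a_{j+1}$; it exists because $a_3a_2a_1$ contains all three letters. The word $a_j\cdots a_{i+1}$ does not contain the letter $a_{j+1}$, so it is squarefree over two letters and has length at most $3$. Hence $z=a_j\cdots a_i$ has length at most $4$. Duplicating this $z$ gives
$$p_j\,z\,a_j\cdots a_1=(p_ja_j\cdots a_{i+1})\,a_{j+1}a_j\cdots a_1,$$
because the last letter of $z$ is $a_i=a_{j+1}$. Put $p_{j+1}=p_ja_j\cdots a_{i+1}$. Each step adds at most $4$ letters, so the final length is at most $3+4(\ell-3)\le4\ell$. $\square$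

Example. For $U=acabc$: from $abc$ duplicate $abc$ to get $(ab)cabc$, then duplicate $ca$ to get $(abc)acabc$. So $p=abc$.

Now try the old plan. Put $A_U=p_UU$. Then $abc\#\,\heartsuit^*A_U\#\,\heartsuit\,A_U\#U\#$, so $A_U\#U\#\in K$. Exchange factors between two such words to get $X\#Y\#$, where $Y$ is not a suffix of $X$, and hope that $X\#Y\#\notin K$. The hope fails, and the reason is that $X$ itself can be reduced first. For instance $abc$ is not a suffix of $abcbc$, and yet
$$abcbc\#abc\#\to abc\#abc\#\to abc\#.$$
Reducing the first block can expose a new suffix. The point at which we recover control is that such a change costs length.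

**Lemma B.** Let $X=pC$ with $C$ squarefree and $X\to^*X'$. Then $X'$ has as a suffix the suffix of $C$ of length $\max(0,|C|-(|X|-|X'|))$.

*Proof.* It suffices to treat one step. After one step we have a suffix of $C$ of the stated length, again squarefree; apply the one-step statement to it in the next step, and the length losses add up.

Let $X=u_1zzu_2\to u_1zu_2=X'$. The word $zu_2$ is a suffix of both $X$ and $X'$. If $|zu_2|\ge|C|$, then $C$ is a suffix of $zu_2$, hence of $X'$. Otherwise $|zu_2|<|C|$, so $zu_2$ is a suffix of $C$. Since $C$ is squarefree, $zzu_2$ is not a suffix of $C$; both are suffixes of $X$, so $|zzu_2|>|C|$. Therefore $|zu_2|>|C|-|z|=|C|-(|X|-|X'|)$, and $zu_2$ is a common suffix of $C$ and $X'$. $\square$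

In the example, $X=abcbc$, $C=cbc$, $X'=abc$: two letters are lost and Lemma B guarantees that the last letter $c$ stays.

This suggests the strategy. The first block has length at most $4\ell$. If we force its suffix to change, at a depth well inside a long squarefree suffix, more than twelve times, and each change costs more than $\ell/3$ letters, the budget is exceeded. One exchange is not enough to force so many changes, so we exchange at many nested nodes at once, and we use words $A_U\#(U\#)^k$ with many copies of $U$.

One more difficulty must be foreseen. The part $q$ of a block that is compared with the suffix of $X$ may be only just long enough to reach the place where two blocks differ. Then the loss guaranteed by Lemma B may be tiny: a suffix of $q$ is destroyed only near its left end. To cure this we write each piece of information *twice* into $U$, once in the left third and once in the right third. The left copy forces $q$ to be long, and the right copy forces a change deep inside $q$.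

## 7. Squarefree words with windows

*The construction in this section provides squarefree words in which symbols from $\{1,\dots,M\}$ can be changed freely at many places, and in which half of the place already shows the symbol.*

Let $M=40$. By (BEM) there is a squarefree morphism $\varphi:\{0,1,2,e_1,\dots,e_M\}^*\to\{a,b,c\}^*$. For $1\le s\le M$ let
$$E_s=e_se_{s+1}\cdots e_Me_1\cdots e_{s-1}.$$
(For $M=3$ these would be $e_1e_2e_3$, $e_2e_3e_1$, $e_3e_1e_2$.) The $E_s$ are rearrangements of each other, so all $\varphi(E_s)$ have the same length $\lambda$.

**Lemma C.** For $s\ne s'$ the words $\varphi(E_s),\varphi(E_{s'})$ differ already in their prefixes of any length $\ge\lambda/2$, and in their suffixes of any length $\ge\lambda/2$.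

*Proof.* The first letters of $E_s$ and $E_{s'}$ are different. Let $y,y'$ be their images, named so that $|y|\le|y'|$. Both letters occur in $E_s$, so $|y|+|y'|\le\lambda$ and $|y|\le\lambda/2$. If $y$ were a prefix of $y'$, then $yy'$ would begin with the square $yy$; but $yy'$ is the image of a squarefree two-letter word. So $y$ is not a prefix of $y'$, and the two words differ within the first $|y|\le\lambda/2$ positions. For suffixes take the last letters, which are also different for $s\ne s'$; if $y$ were a suffix of $y'$, then $y'y$ would end with $yy$. $\square$

Let $\mathbf t=t_1t_2\cdots$ be an infinite squarefree word over $\{0,1,2\}$, and let $n$ be such that $t_{n+1}=0$. There are infinitely many such $n$, since otherwise a tail of $\mathbf t$ would be an infinite squarefree word over two letters. For $\vec s\in\{1,\dots,M\}^n$ consider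
$$t_1E_{s_1}t_2E_{s_2}\cdots t_nE_{s_n}t_{n+1}. \tag{3}$$
This word is squarefree: if a square $zz$ in it contains a letter of $\{0,1,2\}$, then so does $z$, and deleting all letters $e_i$ gives a square in $\mathbf t$; otherwise $zz$ lies in one $E_{s_i}$, whose letters are distinct.

*Now we adjust the right end so that Lemma A applies.* The word $\varphi(E_10)$ is squarefree of length at least $4$. Adjacent letters differ, so its last three letters are either pairwise distinct or of the form $pqp$. In the latter case let $r$ be the letter before them: $r\ne p$ because $pp$ is a square, and $r\ne q$ because $qpqp$ is a square. So it ends with $rpqp$ with $r,p,q$ distinct, and after removal of the last letter it ends with $rpq$. Let $U_{\vec s}$ be the $\varphi$-image of (3), with its last letter removed in the second case; which case holds depends only on $\varphi$. The removed letter belongs to $\varphi(t_{n+1})$. Whenever $s_n=1$, the last three letters of $U_{\vec s}$ are the same three distinct letters, and after renaming $a,b,c$ in the target of $\varphi$ we may assume that they are $abc$.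

**Definition (forms, windows, values).** The words $U_{\vec s}$ are called *forms*. They are squarefree, have a common length $\ell$, and $\ell\to\infty$ as $n\to\infty$. The factor $\varphi(E_{s_u})$ of $U_{\vec s}$ is *window* $u$; its position does not depend on $\vec s$. Its *value* is $\mathrm{val}_u(U_{\vec s})=s_u$. By Lemma C, the first half or the last half of a window determines its value.

Example. For $n=2$ a form is $\varphi(t_1)\varphi(E_{s_1})\varphi(t_2)\varphi(E_{s_2})\varphi(t_3)$, possibly without its last letter; the two factors $\varphi(E_{s_1})$, $\varphi(E_{s_2})$ are its windows, with values $s_1,s_2$.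

*Finally we choose the windows in which information is stored.* Let $b=\lambda+\max_{i\in\{0,1,2\}}|\varphi(i)|$ and $f=\lfloor\ell/(3b)\rfloor-4$; we take $n$ so large that $f\ge1$. Put $J=\lfloor\ell/(3b)\rfloor$. Since $\ell\le(n+1)b$, we have $J\le n$. Window $u$ ends within the first $ub$ letters, so windows $1,\dots,J$ lie in the first $\lfloor\ell/3\rfloor$ letters. Window $n-j$ starts within the last $(j+1)b$ letters, so windows $n,n-1,\dots,n-J+1$ lie in the last $\lfloor\ell/3\rfloor$ letters; without window $n$ there remain $J-1$. So we can choose $f$ windows $u'_1,\dots,u'_f$ in the first third, and $f$ windows $u_1,\dots,u_f$, all different from $n$, in the last third. Window $n$ is in the last third, so no $u'_j$ equals $n$ either.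

The *family* $\mathcal F$ consists of the forms with $s_{u'_j}=s_{u_j}=\sigma_j$ for $1\le j\le f$, where $\sigma\in\{1,\dots,M\}^f$ is arbitrary, and all other $s_u=1$. Then $|\mathcal F|=M^f$, and all $U\in\mathcal F$ end with $abc$.

## 8. The words $W_U$ and an exchange at $M$ nested nodes

Let $k+1=4^M$. For $U\in\mathcal F$ let $A_U=p_UU$ be as in Lemma A and put
$$W_U=A_U\#(U\#)^k .$$
Then $abc\#\,\heartsuit^*A_U\#\,\heartsuit^*W_U$, the second part by duplicating $U\#$ again and again. So $W_U\in K$, and $W_U$ contains $4^M$ symbols $\#$.

Suppose $K=L(G)$, with $G$ in Chomsky normal form with $m$ nonterminals and start symbol $S$. Fix a derivation tree for each $W_U$.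

**Step 1.** *This step finds a chain of $M$ nodes, each with many fewer symbols $\#$ than the previous one.* For a node $\nu$ let $\mu(\nu)$ be the number of $\#$ in its yield. Follow the path from the root that always goes to a child with the larger $\mu$ (either child in case of equality). Let $\nu_1$ be the root, and for $1\le s<M$ let $\nu_{s+1}$ be the first node on the path below $\nu_s$ with $\mu(\nu_{s+1})\le\mu(\nu_s)/2$. The parent of $\nu_{s+1}$ has $\mu>\mu(\nu_s)/2$, so $\mu(\nu_{s+1})>\mu(\nu_s)/4$. By induction
$$\mu(\nu_s)\ge4^{M-s+1}. \tag{4}$$
In particular $\mu(\nu_s)\ge16$ for $s<M$; since the path ends at a leaf with $\mu\le1$, the node $\nu_{s+1}$ exists. All $\nu_s$ have at least four letters in their yields, so they carry nonterminals.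

**Step 2.** *This step selects many $U$ whose trees look alike.* To each $U\in\mathcal F$ attach the following data:

* the length $|A_U|$;
* the labels $N_1,\dots,N_M$ and the yield intervals of $\nu_1,\dots,\nu_M$ in $W_U$;
* for each endpoint ("cut") of these intervals that lies strictly inside a window $u$ of one of the $k$ blocks $U$ after $A_U$, the value $\mathrm{val}_u(U)$.

There are $2M$ endpoints, each at one of at most $|W_U|+1$ places, so the number of different data is at most
$$4\ell\cdot m^M\,(4\ell+1+k(\ell+1)+1)^{2M}M^{2M},$$
a polynomial in $\ell$, as $M,k,m$ are fixed. On the other hand $f\ge\ell/(3b)-5$ with $b$ fixed, so $(M/(M-1))^f$ grows exponentially in $\ell$. For large $\ell$ there is therefore a class $\mathcal C\subseteq\mathcal F$ with equal data and more than $(M-1)^f$ elements. If each coordinate $\sigma_j$ took at most $M-1$ values on $\mathcal C$, then $|\mathcal C|\le(M-1)^f$. So some $\sigma_j$ takes all $M$ values. Put $u'=u'_j$, $u=u_j$, and choose $U^{(1)},\dots,U^{(M)}\in\mathcal C$ with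
$$\mathrm{val}_{u'}(U^{(s)})=\mathrm{val}_u(U^{(s)})=s. \tag{5}$$
No cut lies strictly inside a window $u$ or $u'$ of one of the $k$ blocks: otherwise the value of that window would be part of the data and constant on $\mathcal C$.

**Step 3.** *This step mixes the $M$ words.* In the trees of the class we have $N_1=S$, $N_s\Rightarrow^*l_sN_{s+1}r_s$ for $s<M$, and $N_M\Rightarrow^*c$, with the pieces $l_s,r_s,c$ at the same positions for all members. Take $l_s,r_s$ from $W_{U^{(s)}}$ for $s<M$, and $c$ from $W_{U^{(M)}}$:
$$W^*=l_1^{(1)}\cdots l_{M-1}^{(M-1)}\,c^{(M)}\,r_{M-1}^{(M-1)}\cdots r_1^{(1)}\in L(G)=K.$$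
We call $l_s,r_s$ the regions of *type* $s$, and $c$ the region of type $M$. Each type has at most two regions, and each region is an interval of positions. A letter of $W^*$ in a region of type $s$ is the letter of $W_{U^{(s)}}$ at the same position. Since $|A_U|$ is constant on $\mathcal C$, the symbols $\#$ are at the same positions throughout the class, so
$$W^*=X\#Y_1\#\cdots\#Y_k\#,\qquad|X|\le4\ell,\quad|Y_i|=\ell.$$

**Step 4.** *This step describes the blocks $Y_i$.* Each $Y_i$ is a form, hence squarefree. Indeed, letters outside the windows are common to all of $\mathcal F$; a window without a cut strictly inside lies in one region and comes from one $U^{(s)}$; a window with a cut strictly inside has the same content in all of $\mathcal C$. Moreover, by (5), $\mathrm{val}_{u'}(Y_i)$ is the type of the region containing window $u'$ of $Y_i$, and likewise for $u$.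

**(a)** *Every $s\in\{1,\dots,M\}$ equals $\mathrm{val}_{u'}(Y_i)$ for some $i$.* For $s<M$ the regions $l_s,r_s$ together contain $\mu(\nu_s)-\mu(\nu_{s+1})\ge\mu(\nu_s)/2\ge8$ symbols $\#$. So one of them contains two consecutive symbols $\#$ and hence a complete block $Y_i$. The region $c$ contains $\mu(\nu_M)\ge4$ symbols $\#$, and the same argument applies.

**(b)** *For each $g$, at most three values occur as $\mathrm{val}_{u'}(Y_i)$ among the blocks with $\mathrm{val}_u(Y_i)=g$.* In these blocks window $u$ lies in one of the at most two regions of type $g$. Let $\rho$ be one of them. In each block, window $u'$ is to the left of window $u$. Consider a block with window $u$ in $\rho$ that is not the first such block. Its window $u'$ lies between window $u$ of the first such block and its own window $u$, both in the interval $\rho$. So window $u'$ is in $\rho$ and has value $g$. Thus at most one value different from $g$ arises for each region, which makes at most three values in all.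

## 9. Deleting blocks, and the length it costs

Since $W^*\in K$, there is a reduction $W^*=w_0\to w_1\to\dots\to w_T=abc\#$.

**Step 1.** *This step shows that a reduction can only reduce the first block or delete later blocks.* We claim that
$$w_\tau=X_\tau\#Z_1\#\cdots\#Z_j\#$$
with $Z_1,\dots,Z_j$ a subsequence of $Y_1,\dots,Y_k$ (both $j$ and the $Z_i$ depend on $\tau$) and $X\to^*X_\tau$. For $\tau=0$ this holds with $X_0=X$. Put $Z_0=X_\tau$ and $Z_{j+1}=\varepsilon$, and consider a step $zz\to z$ applied to $w_\tau$.

* *First kind: $z$ contains no $\#$.* Then $zz$ lies inside one block. The $Z_i$ with $1\le i\le j$ are squarefree, so $zz$ lies inside $X_\tau$. Then $X_\tau\to X_{\tau+1}$ and the other blocks are unchanged.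
* *Second kind: $z$ contains $h\ge1$ symbols $\#$.* Write $z=q\#V_1\#\cdots\#V_{h-1}\#r$ with $q,V_\mu,r$ free of $\#$. Then
$$zz=q\#V_1\#\cdots\#V_{h-1}\#\,rq\,\#V_1\#\cdots\#V_{h-1}\#r .$$
Let the first $\#$ of $zz$ be the one after $Z_i$, $i\ge0$. The $2h$ symbols $\#$ of $zz$ are those after $Z_i,\dots,Z_{i+2h-1}$, so $i+2h\le j+1$. Comparing, $q$ is a suffix of $Z_i$; $Z_{i+\mu}=V_\mu=Z_{i+h+\mu}$ for $1\le\mu\le h-1$; $Z_{i+h}=rq$; and $r$ is a prefix of $Z_{i+2h}$. After the step the blocks $Z_0,\dots,Z_{i+h-1}$ are followed directly by $Z_{i+2h},\dots$; that is, exactly the blocks $Z_{i+h},\dots,Z_{i+2h-1}$ are deleted. Their indices are between $1$ and $j$, so $X_{\tau+1}=X_\tau$.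

This proves the claim by induction.

**Step 2.** *This step sets up what is to be watched.* Let $S_\tau=\{\mathrm{val}_{u'}(Z_1),\dots,\mathrm{val}_{u'}(Z_j)\}$. By (a), $S_0=\{1,\dots,M\}$. Since $w_T=abc\#$ has no block after the first, $S_T=\emptyset$. By Step 1, $S_{\tau+1}\subseteq S_\tau$. Let windows $u'$ and $u$ occupy the letters at distances
$$\delta'+1,\dots,\delta'+\lambda\qquad\text{and}\qquad\delta+1,\dots,\delta+\lambda$$
from the right end of a block, where the last letter has distance $1$. Window $u'$ is in the first $\lfloor\ell/3\rfloor$ letters and window $u$ in the last $\lfloor\ell/3\rfloor$ letters, so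
$$\delta'\ge2\ell/3,\qquad\delta+\lambda\le\ell/3. \tag{6}$$

**Step 3.** *This step shows that a value can be lost only against the first block, with a long $q$.*

**(c)** *If $S_{\tau+1}\ne S_\tau$, then the step is of the second kind with $i=0$ and $|q|\ge\delta'+\lceil\lambda/2\rceil$, and $S_\tau\setminus S_{\tau+1}=\{\mathrm{val}_{u'}(Z_h)\}$.*

A step of the first kind leaves $S$ unchanged. In a step of the second kind, for $1\le\mu\le h-1$ the deleted block $Z_{i+h+\mu}$ equals the surviving block $Z_{i+\mu}$, whose index is at least $1$. So the only value that can be lost is $\mathrm{val}_{u'}(Z_{i+h})$. Recall that $Z_{i+h}=rq$ has length $\ell$.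

Suppose $|q|<\delta'+\lceil\lambda/2\rceil$. Then $|r|=\ell-|q|>\ell-\delta'-\lceil\lambda/2\rceil\ge\lambda-\lceil\lambda/2\rceil\ge0$, using $\delta'+\lambda\le\ell$. So $r\ne\varepsilon$, hence $Z_{i+2h}\ne\varepsilon$ and $i+2h\le j$. The blocks $Z_{i+h}$ and $Z_{i+2h}$ agree on their first $|r|$ letters. Window $u'$ begins after $\ell-\delta'-\lambda$ letters, so they agree on the first $\min(\lambda,\delta'+\lambda-|q|)\ge\lambda/2$ letters of window $u'$. By Lemma C, $\mathrm{val}_{u'}(Z_{i+h})=\mathrm{val}_{u'}(Z_{i+2h})$. The block $Z_{i+2h}$ survives, so nothing is lost.

Suppose $|q|\ge\delta'+\lceil\lambda/2\rceil$ and $i\ge1$. Then $q$ is a suffix of both $Z_{i+h}$ and $Z_i$, so these blocks agree on the last $\lceil\lambda/2\rceil$ letters of window $u'$. By Lemma C, $\mathrm{val}_{u'}(Z_{i+h})=\mathrm{val}_{u'}(Z_i)$, and $Z_i$ survives. Again nothing is lost. This proves (c).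

**Step 4.** *This step lists the losses.* By (c) each change of $S$ removes exactly one element, so there are exactly $M$ steps $\tau_1<\dots<\tau_M$ at which $S$ loses an element. At step $\tau_i$ there is a word $q_i$ which is a suffix of $X_{\tau_i}$ and of some block $B_i\in\{Y_1,\dots,Y_k\}$, with
$$|q_i|\ge\delta'+\lceil\lambda/2\rceil ,$$
and $q_i$ is squarefree as a factor of $B_i$. The lost values $\mathrm{val}_{u'}(B_1),\dots,\mathrm{val}_{u'}(B_M)$ are pairwise distinct. Put $g_i=\mathrm{val}_u(B_i)$. By (b) each value $g$ is shared by at most three of the $B_i$, so the $g_i$ take at least $\lceil40/3\rceil=14$ different values. Hence $g_i\ne g_{i+1}$ for at least $13$ indices $i$.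

**Step 5.** *This step computes the price of a change.*

**(d)** *If $g_i\ne g_{i+1}$, then $|X_{\tau_i}|-|X_{\tau_{i+1}}|>\ell/3$.* Suppose the drop is at most $\ell/3$. By (6), $\ell/3\le\delta'-\delta$, and so
$$|q_i|-\big(|X_{\tau_i}|-|X_{\tau_{i+1}}|\big)\ge\delta'+\lceil\lambda/2\rceil-(\delta'-\delta)=\delta+\lceil\lambda/2\rceil .$$
By Step 1, $X_{\tau_i}\to^*X_{\tau_{i+1}}$. By Lemma B with $C=q_i$, the suffix of $q_i$ of length $\delta+\lceil\lambda/2\rceil$ is a suffix of $X_{\tau_{i+1}}$. The word $q_{i+1}$ is also a suffix of $X_{\tau_{i+1}}$, and $|q_{i+1}|\ge\delta'+\lceil\lambda/2\rceil\ge\delta+\lceil\lambda/2\rceil$. So $B_i$ and $B_{i+1}$ agree on their last $\delta+\lceil\lambda/2\rceil$ letters, hence on the last $\lceil\lambda/2\rceil$ letters of window $u$. By Lemma C, $g_i=g_{i+1}$, a contradiction.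

**Step 6.** *This step compares with the budget.* Since $|X_\tau|$ never increases, summing (d) over at least $13$ indices gives
$$4\ell\ge|X_0|\ge13\cdot\frac{\ell}{3}>4\ell,$$
a contradiction. So $K$ is not context-free, and Theorem 3 is proved. $\blacksquare$

The value $M=40$ can be read off backward: a budget of $4\ell$ and a price of $\ell/3$ call for $13$ changes, hence $14$ values $g$, hence by (b) more than $3\cdot13=39$ values at $u'$.

## 10. From four letters to three

We want to encode four letters by words over $\{a,b,c\}$ so that nothing new becomes reducible. A squarefree morphism alone does not do this step by step. Take $a\mapsto xyx$, $b\mapsto b$. The squarefree words over $\{a,b\}$ are $\varepsilon,a,b,ab,ba,aba,bab$, and their images, the longest being $xyxbxyx$ and $bxyxb$, are squarefree. But the image of $aa$ is $xyxxyx$, which reduces to $xyxyx$, and this is not the image of any word. The trouble is a square in the image that is short compared with the images of letters. The cure is to spread the letters out first, so that every square is long, and then to use an encoding whose blocks can be recognized wherever they occur.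

**Lemma D.** For every finite alphabet $\Delta$ there is an injective morphism $\Phi:\Delta^*\to\{a,b,c\}^*$ with
$$\Phi^{-1}\big(\heartsuit^*(\Phi(L))\big)=\heartsuit^*(L)\qquad\text{for all }L\subseteq\Delta^*.$$

*Proof.* (If $\Delta$ is empty there is nothing to do.)

**Step 1.** *This step makes a squarefree morphism uniform: for $\Omega=\{1,\dots,r\}$ with $r\ge2$ there is a squarefree $\psi:\Omega^*\to\{a,b,c\}^*$ with all $|\psi(i)|$ equal.* Take new letters $x,e_1,\dots,e_r$ and put
$$\rho(i)=x\,e_ie_{i+1}\cdots e_re_1\cdots e_{i-1}.$$
We show that if $\rho(v)$ contains a square $zz$, then so does $v$. A factor without $x$ has distinct letters, so $zz$ contains $x$, and hence $z$ contains $x$. The letter $x$ occurs exactly at the block starts, so $|z|=h(r+1)$ with $h\ge1$. Let $zz$ start at offset $O$, $0\le O\le r$, in the block of $v_i$. Comparing the two copies of $z$: $v_{i+\mu}=v_{i+h+\mu}$ for $1\le\mu\le h-1$; $\rho(v_i)$ and $\rho(v_{i+h})$ share the suffix of length $r+1-O$; and, if $O>0$, $\rho(v_{i+h})$ and $\rho(v_{i+2h})$ share the prefix of length $O$. If $O\ge2$, the second letter of the block gives $v_{i+h}=v_{i+2h}$, and $v_{i+1}\cdots v_{i+h}=v_{i+h+1}\cdots v_{i+2h}$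 is a square in $v$. If $O\le1$, the last letter of the block, which determines the block, gives $v_i=v_{i+h}$, and $v_i\cdots v_{i+h-1}=v_{i+h}\cdots v_{i+2h-1}$ is a square in $v$. So $\rho$ is squarefree.

By (BEM) there is a squarefree morphism $\varphi:\{x,e_1,\dots,e_r\}^*\to\{a,b,c\}^*$. Then $\psi=\varphi\rho$ is squarefree and all $|\psi(i)|$ equal $L_0=|\varphi(x)|+\sum_i|\varphi(e_i)|$. Distinct letters $\alpha,\beta$ have distinct images, since otherwise $\psi(\alpha\beta)$ would be a square.

**Step 2.** *This step is synchronization: $\psi(\alpha)$ occurs in $\psi(y)$, for any word $y$, only at positions that are multiples of $L_0$.* Otherwise an occurrence straddles the images of two consecutive letters $\beta\gamma$ of $y$, and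
$$\psi(\beta)=\pi\pi',\quad\psi(\gamma)=\sigma'\sigma,\quad\psi(\alpha)=\pi'\sigma'\qquad\text{with }\pi,\pi',\sigma,\sigma'\ne\varepsilon.$$
If $\alpha\ne\beta$, then $\psi(\beta\alpha)=\pi\pi'\pi'\sigma'$ contains a square. If $\alpha\ne\gamma$, then $\psi(\alpha\gamma)=\pi'\sigma'\sigma'\sigma$ contains a square. Both contradict the squarefreeness of $\psi$. If $\alpha=\beta=\gamma$, then $\pi\pi'=\sigma'\sigma=\pi'\sigma'$. Comparing lengths, $|\pi|=|\sigma'|$, so $\pi=\sigma'$ and $\pi\pi'=\pi'\pi$. Commuting nonempty words are powers of a common word, so $\psi(\alpha)=\pi\pi'$ is a proper power and contains a square, a contradiction.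

**Step 3.** *This step defines $\Phi$.* Let $\Omega$ consist of a letter $x$ and letters $p_i,q_i$ for $i\in\Delta$, all distinct. Put $\chi(i)=p_i\,x\,q_i$, take $\psi$ from Step 1 for this $\Omega$ (whose letters we number $1,\dots,r$), and let $\Phi=\psi\chi$. All $|\Phi(i)|$ equal $L_1=3L_0$. Both $\psi$ and $\chi$ are uniform and injective on letters, so $\Phi$ is injective.

**Step 4.** *This step shows that reductions of images come from reductions. Claim: if $\Phi(v)=u_1zzu_2$ with $z\ne\varepsilon$, then $u_1zu_2=\Phi(v')$ for some $v'$ with $v\to v'$.* Let $y=\chi(v)$.

*Squares in $y$ are long.* A factor of $y$ without $x$ is $\varepsilon$, $p_i$, $q_i$ or $q_ip_j$, and none of these contains a square. If a square contains $x$, then so does its half; as $x$ occurs exactly at positions congruent to $2$ modulo $3$, the period is divisible by $3$. So every square in $y$ has length at least $6$.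

*The period of $zz$ is a multiple of $L_0$.* Let $y'$ be the shortest factor of $y$ whose image covers the given occurrence of $zz$. Since $\psi$ is squarefree and $\psi(y')$ contains a square, $y'$ contains a square, so $|y'|\ge6$. As $zz$ meets the first and the last block of $\psi(y')$ and contains all others, $|zz|\ge4L_0+2$ and $|z|\ge2L_0+1$. Therefore the first copy of $z$ contains a complete block $\psi(\alpha)$ at a multiple of $L_0$. This block occurs again at distance $|z|$, inside the second copy. By Step 2, $|z|=HL_0$ for an integer $H$, and $H\ge3$.

*The period is a multiple of $L_1$.* Let $zz$ start in the block $\psi(y_i)$. Because $H-1\ge2$, the first copy of $z$ contains the complete block $\psi(y_{i+1})$, and the shift by $HL_0$ takes it to $\psi(y_{i+H+1})$. So $y_{i+1}=y_{i+H+1}$. The three letter classes $\{p_\cdot\}$, $\{x\}$, $\{q_\cdot\}$ determine the position modulo $3$, so $H=3h$ with $h\ge1$, and $|z|=hL_1$.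

*The square descends to $v$.* From here on let $i$ and $O$ be such that $zz$ starts at offset $O$, $0\le O<L_1$, in the block $\Phi(v_i)$. As in Step 1: $v_{i+\mu}=v_{i+h+\mu}$ for $1\le\mu\le h-1$; $\Phi(v_i)$ and $\Phi(v_{i+h})$ share the suffix of length $L_1-O$; and, if $O>0$, $\Phi(v_{i+h})$ and $\Phi(v_{i+2h})$ share the prefix of length $O$. Put
$$v'=v_1\cdots v_{i+h-1}\,v_{i+2h}v_{i+2h+1}\cdots,$$
that is, $v$ with the letters $v_{i+h},\dots,v_{i+2h-1}$ deleted.

* If $O\ge L_0$, the common prefix contains the image of the first letter of $\chi(v_{i+h})$, so $v_{i+h}=v_{i+2h}$ and $v_{i+1}\cdots v_{i+h}=v_{i+h+1}\cdots v_{i+2h}$. Reducing this square gives $v_1\cdots v_{i+h}v_{i+2h+1}\cdots$, which equals $v'$ because $v_{i+h}=v_{i+2h}$.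
* If $O<L_0$, the common suffix has length greater than $2L_0$ and contains the image of the last letter of $\chi(v_i)$, so $v_i=v_{i+h}$ and $v_i\cdots v_{i+h-1}=v_{i+h}\cdots v_{i+2h-1}$. Reducing this square gives $v'$.

In both cases $v\to v'$.

*The result is the image of $v'$.* Deleting from $zz$ any factor of length $|z|$ leaves $z$: if the factor starts after $t$ letters, what remains is the first $t$ letters of $z$ followed by the last $|z|-t$ letters of $z$. The factor $\Phi(v_{i+h}\cdots v_{i+2h-1})$ has length $hL_1=|z|$ and occupies offsets $hL_1-O$ to $2hL_1-O$ of $zz$. Since $0\le O<L_1\le hL_1$, it lies inside $zz$. So deleting it from $\Phi(v)$ gives $u_1zu_2$, and this is $\Phi(v')$. The claim is proved.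

**Step 5.** *This step concludes.* If $v\in\heartsuit^*(L)$, then $\Phi(v)\in\heartsuit^*(\Phi(L))$, because $\Phi$ maps a duplication of $z$ to a duplication of $\Phi(z)\ne\varepsilon$. Conversely, let $\Phi(v)\to^*\Phi(y)$ with $y\in L$. By Step 4, applied to one step after the other, all words in this reduction are images of words along a reduction of $v$. The last of these words has image $\Phi(y)$, so it is $y$ by injectivity. Hence $v\to^*y$ and $v\in\heartsuit^*(L)$. $\blacksquare$

**Theorem 4.** There is a word $w\in\{a,b,c\}^*$ such that $\heartsuit^*(\{w\})$ is not context-free.

*Proof.* Take $\Phi$ from Lemma D for $\Delta=\{a,b,c,d\}$ and $w=\Phi(abcd)$. If $\heartsuit^*(\{w\})$ were context-free, so would be its inverse image $\Phi^{-1}(\heartsuit^*(\{w\}))=\heartsuit^*(\{abcd\})$, contradicting Theorem 3. $\blacksquare$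

## 11. Proof of the classification by alphabet size

*Proof of the Main Theorem.* (i)⇒(ii) is Theorem 1. (ii)⇒(iii) holds because regular languages are context-free. (iii)⇒(iv) holds because $\{w\}$ is context-free. For (iv)⇒(i), suppose $|\Sigma|\ge3$ and apply Theorem 4 to a three-letter subalphabet. Duplication introduces no new letters, so the closure of $w$ is the same language over $\Sigma$, and it is not context-free, contradicting (iv). The last statement of the theorem is Theorem 3. $\blacksquare$
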